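# Pole orders of the intertwining operator on a product of two Speh representations of $\mathrm{GL}_n(F)$

Throughout, $F$ is a $p$-adic field with ring of integers $\mathcal O$, uniformizer $\varpi$ and residue field of $q$ elements; $|\varpi|=q^{-1}$, and $\mathcal O$ has volume $1$. We write $G_n=\mathrm{GL}_n(F)$ and $\nu=|\det(\cdot)|$. The symbol $\times$ denotes normalized parabolic induction.

## 1. The standard operator on $\mathrm{GL}_2(F)$, computed completely

Let $I(s)=|\cdot|^s\times|\cdot|^{-s}$. This is the space of smooth $f$ on $G_2$ with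
$$f\!\left(\begin{pmatrix}\alpha&\beta\\0&\delta\end{pmatrix}g\right)=|\alpha|^{s+\frac12}|\delta|^{-s-\frac12}f(g).$$
Such an $f$ is determined by its restriction to $K=\mathrm{GL}_2(\mathcal O)$. We fix that restriction and let $s$ vary; this is a *flat section*. Put $w=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, $n(x)=\begin{pmatrix}1&x\\0&1\end{pmatrix}$, $n^-(y)=\begin{pmatrix}1&0\\y&1\end{pmatrix}$. The standard intertwining operator is
$$(M(s)f)(g)=\int_F f(w\,n(x)g)\,dx .$$

**Where are the poles?** Take $g=1$. For $|x|\le1$ we have $wn(x)\in K$. For $|x|>1$ use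
$$wn(x)=\begin{pmatrix}0&1\\1&x\end{pmatrix}=\begin{pmatrix}-x^{-1}&1\\0&x\end{pmatrix}n^-(x^{-1}).$$
Hence
$$(M(s)f)(1)=\int_{\mathcal O}f(wn(x))\,dx+\int_{|x|>1}|x|^{-2s-1}f(n^-(x^{-1}))\,dx .$$
The first term does not depend on $s$. In the second, $f(n^-(y))=f(1)$ once $|y|\le q^{-N}$. The shell $|x|=q^k$ has volume $q^k(1-q^{-1})$, so the second term is a finite sum of terms (constant)$\,\cdot q^{-2sk}$, plus
$$f(1)(1-q^{-1})\sum_{k\ge N}q^{-2sk}.$$
So the only possible pole is a simple one where $q^{-2s}=1$. Evaluating at another $k_0\in K$ amounts to replacing $f$ by its right translate by $k_0$, which is again flat. Thus $(1-q^{-2s})M(s)$ is holomorphic for all $s$.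

**Is $(1-q^{-2s})M(s)$ ever zero?** Try the spherical vector $f^0$, equal to $1$ on $K$. The formula gives
$$M(s)f^0=\frac{1-q^{-2s-1}}{1-q^{-2s}}\,f^0 .$$
After multiplication by $1-q^{-2s}$ we get $(1-q^{-2s-1})f^0$, which vanishes when $q^{-2s}=q$. So this vector does not decide every $s$. Try instead the flat section $f^1$ supported on $Bw\,n(\mathcal O)$, with $B$ the upper triangular group and $f^1(wn(x))=1$ for $x\in\mathcal O$. First, $(M(s)f^1)(1)=\int_{\mathcal O}dx=1$. Next,
$$w\,n(x)\,w=n^-(x)=\begin{pmatrix}-x^{-1}&1\\0&x\end{pmatrix}w\,n(x^{-1})\qquad(x\ne0),$$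
so
$$(M(s)f^1)(w)=\int_{|x|\ge1}|x|^{-2s-1}dx=(1-q^{-1})\sum_{k\ge0}q^{-2sk}=\frac{1-q^{-1}}{1-q^{-2s}} .$$
After normalization the value at $w$ is $1-q^{-1}$ for every $s$. So $(1-q^{-2s})M(s)$ is entire and nowhere zero. The factor is $L(2s)^{-1}$ with $L(z)=(1-q^{-z})^{-1}$.

One more computation will be useful. Applying $M(-s)$ after $M(s)$ to $f^0$ gives
$$M(-s)M(s)f^0=\frac{L(2s)L(-2s)}{L(1+2s)L(1-2s)}f^0 .$$

## 2. A degenerate series of $\mathrm{GL}_3(F)$: two poles are allowed, one occurs

Now replace the first character by the trivial representation of $G_2$, and consider $1_{G_2}\nu^z\times1$ on $G_3$, where $z$ plays the role of $2s$. Its elements are the functions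
$$f(g)=|\det g|^{z+\frac12}\,\phi(e_3g),\qquad \phi(tu)=|t|^{-z-\frac32}\phi(u),$$
with $e_3=(0,0,1)$ and $\phi$ a smooth function of nonzero row vectors $u$. Indeed, for $p=\begin{pmatrix}g_1&*\\0&g_2\end{pmatrix}$ one gets $f(pg)=|\det g_1|^{z+\frac12}|g_2|^{-1}f(g)$, and $|\det g_1|^{1/2}|g_2|^{-1}$ is the square root of the modulus character. Conversely, if $f$ lies in the induced space, then $|\det g|^{-z-\frac12}f(g)$ is left invariant under the stabilizer of $e_3$. A flat section fixes $\phi$ on vectors of norm $1$ (maximum norm). The standard operator at $g=1$ is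
$$(Mf)(1)=\int_{F^2}\phi(1,x,y)\,dx\,dy .$$
The part $\|(x,y)\|\le1$ is independent of $z$. On the shell $(x,y)=\varpi^{-k}u$, $\|u\|=1$, $k\ge1$, we have $\phi(1,\varpi^{-k}u)=q^{-k(z+\frac32)}\phi(\varpi^k,u)$ and $dx\,dy=q^{2k}du$. For $k\ge N$, $\phi(\varpi^k,u)=\phi(0,u)$, so the tail is
$$\Big(\int_{\|u\|=1}\phi(0,u)\,du\Big)\sum_{k\ge N}q^{k(\frac12-z)} .$$
By translation the same holds at every point of $\mathrm{GL}_3(\mathcal O)$. So the operator has at most a simple pole, where $q^{z-\frac12}=1$, and has one there: take $\phi=1$ on the unit sphere. At all other $z$ the operator is nonzero: let $\phi$ be the indicator of $\{|u_1|=1\}$ on the unit sphere; then $(Mf)(1)=1$.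

Compare this with factorization. Since $1_{G_2}$ is a subrepresentation of $|\cdot|^{-1/2}\times|\cdot|^{1/2}$, the operator is a restriction of a product of two operators of the kind in Section 1, with arguments $z-\frac12$ and $z+\frac12$ in place of $2s$. That allows poles at $z=\frac12$ *and* at $z=-\frac12$. The second pole does not occur.

So the question is this: for larger building blocks, exactly which of the poles allowed by factorization are there, and to what order?

## 3. Speh representations and the normalized operator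

Let $\tau$ be a unitary supercuspidal representation of $G_m$ and let $a,b,c,d\ge1$ be integers. For $k\ge 1$ put
$$A_k=\{-\tfrac{k-1}2,-\tfrac{k-3}2,\dots,\tfrac{k-1}2\}.$$

**Definition (generalized Steinberg).** $\tau_a$ is the essentially discrete series representation of $G_{ma}$ attached to the segment $[\nu^{-(a-1)/2}\tau,\dots,\nu^{(a-1)/2}\tau]$. *Example:* for $m=1$, $\tau=1$, $\tau_2$ is the Steinberg representation of $G_2$, the irreducible subrepresentation of $|\cdot|^{1/2}\times|\cdot|^{-1/2}$.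

**Definition (Speh representation).** $\rho_c(\tau_a)$ is the unique irreducible (Langlands) quotient of $\tau_a\nu^{\frac{c-1}2}\times\tau_a\nu^{\frac{c-3}2}\times\cdots\times\tau_a\nu^{-\frac{c-1}2}$, a representation of $G_{mac}$. *Examples:* $\rho_1(\tau_a)=\tau_a$; for $\tau=1$, $\rho_c(1)$ is the trivial representation of $G_c$.

Think of $\rho_c(\tau_a)$ as a rectangle with $c$ rows, indexed by $\gamma\in A_c$, and $a$ columns, indexed by $\alpha\in A_a$; the box $(\alpha,\gamma)$ carries the exponent $\alpha+\gamma$. A row stands for $\tau_a\nu^\gamma$, a column for $\rho_c(\tau)\nu^\alpha$.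

For $s\in\mathbb C$ put
$$\pi_s=\rho_c(\tau_a)\nu^s\times\rho_d(\tau_b)\nu^{-s},\qquad\bar\pi_s=\rho_d(\tau_b)\nu^{-s}\times\rho_c(\tau_a)\nu^s,$$
and let $M(s):\pi_s\to\bar\pi_s$ be the standard intertwining operator, defined by a convergent integral for $\mathrm{Re}(s)\gg0$ and continued meromorphically on flat sections. Define
$$\mathcal S(s)^{-1}=\prod_{j=\frac{|c-d|}2}^{\frac{c+d-2}2}L(2s-j,\tau_a\times\tau_b^\vee)$$
with Rankin–Selberg $L$-functions, $j$ increasing in steps of $1$. "Open Problems in Representation Theory" (http://tianyuan.amss.ac.cn/upload/fab78d36-bd52-42eb-84d3-ff99c953bb08/20250918/92771758196978735.pdf) states as a conjecture that $M^*(s):=\mathcal S(s)M(s)$ extends holomorphically to all $s\in\mathbb C$ on flat sections, and that $M^*(s_0)$ is a nonzero intertwining operator for every individual $s_0$. We prove this.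

**Making $\mathcal S$ explicit.** Put
$$I=I(a,b)=\{\tfrac{|a-b|}2,\tfrac{|a-b|}2+1,\dots,\tfrac{a+b}2-1\},\qquad J=J(c,d)=\{\tfrac{|c-d|}2,\dots,\tfrac{c+d}2-1\},$$
$$\Lambda=\{\lambda\in\mathbb C:\tau\nu^\lambda\cong\tau\},\qquad L(z)=L(z,\tau\times\tau^\vee).$$
$\Lambda$ is a group. Comparing absolute values of central characters gives $\Lambda\subset i\mathbb R$. By Jacquet–Piatetski-Shapiro–Shalika (*Rankin–Selberg convolutions*, §8), $L(z)$ has no zeros, its poles are simple and exactly at $\Lambda$, and $L(z,\tau_a\times\tau_b^\vee)=\prod_{i\in I}L(z+i)$. Hence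
$$\mathcal S(s)^{-1}=\prod_{i\in I,\,j\in J}L(2s-j+i),$$
so $\mathcal S$ is entire and vanishes at $s_0$ to order exactly $P(2s_0)$, where
$$P(z)=P(z;a,c;b,d)=\#\{(i,j)\in I\times J: z-(j-i)\in\Lambda\}.\tag{1}$$
In Section 1, $I=J=\{0\}$; in Section 2, $I=\{0\}$, $J=\{\frac12\}$. The single points $0$ and $\frac12$ are what we found.

**Theorem 1.** For every $s_0\in\mathbb C$, the pole order of $M(s)$ at $s_0$ (on flat sections) is exactly $P(2s_0)$. Consequently $M^*(s)=\mathcal S(s)M(s)$ is entire and $M^*(s_0)\neq0$ for every $s_0\in\mathbb C$. The conjecture holds.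

A complement, not needed for Theorem 1, says more about $M^*(s_0)$. Let $\widetilde M^*(s')$ be the normalized operator for the exchanged pair, so that $\widetilde M^*(-s):\bar\pi_s\to\pi_s$.

**Theorem 2.** For every $s_0\in\mathbb C$:

1. $\widetilde M^*(-s)M^*(s)=u(s)\prod_{j\in J}L(2s+j+1,\tau_a\times\tau_b^\vee)^{-1}L(-2s+j+1,\tau_b\times\tau_a^\vee)^{-1}\cdot\mathrm{id}$, with $u$ entire and nowhere zero.
2. The image of $M^*(s_0)$ is irreducible. It is the unique irreducible subrepresentation of $\bar\pi_{s_0}$, and $\ker M^*(s_0)$ is the unique maximal proper subrepresentation of $\pi_{s_0}$.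
3. The following are equivalent: $M^*(s_0)$ is an isomorphism; $\pi_{s_0}$ is irreducible;
$$\pm2s_0\notin\Big\{1+\tfrac{|a-b|+|c-d|}2,\ 2+\tfrac{|a-b|+|c-d|}2,\ \dots,\ \tfrac{a+b+c+d}2-1\Big\}+\Lambda .$$

## 4. Operators on a fixed space, and cutting the rectangle

Let $\mathcal C$ be the class of all subquotients of representations $\tau\nu^{x_1}\times\dots\times\tau\nu^{x_N}$. It is closed under subquotients and, because induction is exact, under $\times$.

For $\pi,\sigma\in\mathcal C$ let
$$M_{\pi,\sigma}(z):\pi\nu^z\times\sigma\to\sigma\times\pi\nu^z,\qquad (M_{\pi,\sigma}(z)f)(g)=\int_{N'}f(w^{-1}ng)\,dn$$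
be the standard operator. Here $P$ is the parabolic subgroup from which $\pi\nu^z\otimes\sigma$ is induced, $P'$ the one with the two blocks exchanged, $N'$ its unipotent radical, and $w$ the block permutation. Restriction to the maximal compact subgroup $K$ identifies source and target with spaces of functions on $K$ that do not depend on $z$. The integral converges for $\mathrm{Re}\,z\gg0$ and is rational in $q^{-z}$, with a common denominator for all flat sections (Waldspurger, *La formule de Plancherel*, J. Inst. Math. Jussieu 2 (2003), Théorème IV.1.1, for finite-length inducing data).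

*Twisting.* Since $\pi\nu^{z+x}\times\sigma\nu^y=(\pi\nu^{z+x-y}\times\sigma)\nu^y$ and $|\det|^y$ is trivial on $K$, the operator $M_{\pi\nu^x,\sigma\nu^y}(z)$ is identified with $M_{\pi,\sigma}(z+x-y)$. In particular, $M(s)$ is $M_{\rho_c(\tau_a),\rho_d(\tau_b)}(2s)$.

We use the following known facts, together with the standard one that $\pi\times\sigma$ and $\sigma\times\pi$ have the same composition factors.

* **(F0)** $M_{\tau,\tau}(-z)M_{\tau,\tau}(z)=j(z)\,\mathrm{id}$, where $j(z)$ equals $\frac{L(z)L(-z)}{L(1+z)L(1-z)}$ up to a holomorphic nowhere vanishing factor (Shahidi, Amer. J. Math. 106 (1984)). At the end of Section 1 we saw this on the vector $f^0$.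
* **(F1)** For $\mathrm{GL}_n(F)$, parabolic induction of irreducible unitary representations is irreducible (Bernstein 1984).
* **(F2)** (Zelevinsky 1980.) For $\varepsilon=\pm1$, $\tau\nu^\varepsilon\times\tau$ has length $2$ and a unique irreducible subrepresentation: $\tau_2\nu^{1/2}$ if $\varepsilon=1$, and $\rho_2(\tau)\nu^{-1/2}$ if $\varepsilon=-1$. For a segment $\Delta$ of length $c$ and center $x$ let $Z(\Delta)=\rho_c(\tau)\nu^x$. Say that $\Delta$ *precedes* $\Delta'$ if $\Delta\cup\Delta'$ is a segment strictly containing both and $\Delta'$ starts to the right of $\Delta$ (for instance, $\{0,1\}$ precedes $\{1,2\}$ and $\{2,3\}$, but not $\{3,4\}$). If $\Delta_i$ does not precede $\Delta_j$ for $i<j$, then $Z(\Delta_1)\times\dots\times Z(\Delta_r)$ has a unique irreducible subrepresentation, denoted $Z(\Delta_1,\dots,\Delta_r)$.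
* **(F3)** $\rho_c(\tau_a)$ is the unique irreducible subrepresentation of $\rho_c(\tau)\nu^{\frac{a-1}2}\times\rho_c(\tau)\nu^{\frac{a-3}2}\times\dots\times\rho_c(\tau)\nu^{-\frac{a-1}2}$. That is, $\rho_c(\tau_a)=Z(\Delta_\alpha:\alpha\in A_a)$ with $\Delta_\alpha$ of length $c$ and center $\alpha$ (Tadić, Ann. Sci. ENS 19 (1986); it also follows from the algorithm of Mœglin–Waldspurger, Crelle 372 (1986)).

By definition $\rho_c(\tau_a)$ is built from rows as a *quotient*; by (F3) it is built from columns as a *subrepresentation*. This gives two ways to cut it.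

**Lemma 1 (cuts).**
(Row cut) If $c=c_1+c_2$, then $\rho_c(\tau_a)$ is a quotient of $\rho_{c_1}(\tau_a)\nu^{c_2/2}\times\rho_{c_2}(\tau_a)\nu^{-c_1/2}$.
(Column cut) If $a=a_1+a_2$, then $\rho_c(\tau_a)$ is a subrepresentation of $\rho_c(\tau_{a_1})\nu^{a_2/2}\times\rho_c(\tau_{a_2})\nu^{-a_1/2}$.

*Proof.* Row cut: $A_{c_1}+\frac{c_2}2$ consists of the $c_1$ largest elements of $A_c$, and $A_{c_2}-\frac{c_1}2$ of the others. By exactness the product is a nonzero quotient of $\tau_a\nu^{\frac{c-1}2}\times\dots\times\tau_a\nu^{-\frac{c-1}2}$. It has an irreducible quotient, which must be the unique one, $\rho_c(\tau_a)$. Column cut: by (F3) for $a_1$ and $a_2$, the product embeds in the product of (F3) for $a$. Being nonzero of finite length, it contains an irreducible subrepresentation, which must be $\rho_c(\tau_a)$. $\square$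

Iterating and using exactness, $\rho_c(\tau_a)$ is a *subquotient* of the product of the pieces for any cut into several row blocks or several column blocks. In particular it is a subquotient of $\times_{\gamma\in A_c}\tau_a\nu^\gamma$ (complete row cut), of $\times_{\alpha\in A_a}\rho_c(\tau)\nu^\alpha$ (complete column cut), and of $\times_{\alpha\in A_a,\gamma\in A_c}\tau\nu^{\alpha+\gamma}$, in suitable orders.

## 5. Pole orders and the bound from cuspidal factorization

For nonzero $\pi,\sigma\in\mathcal C$ let $p(z_0;\pi,\sigma)$ be the integer $p$ such that $(z-z_0)^pM_{\pi,\sigma}(z)$ is holomorphic and nonzero at $z_0$. It exists because of the common denominator and because $M_{\pi,\sigma}$ is not identically zero (see the proof of Lemma 2). The value at $z_0$ is the **leading term**, a nonzero intertwining operator $\pi\nu^{z_0}\times\sigma\to\sigma\times\pi\nu^{z_0}$. The integer depends only on isomorphism classes, and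
$$p(z_0;\pi\nu^x,\sigma\nu^y)=p(z_0+x-y;\pi,\sigma).\tag{2}$$

**Lemma 2.** $p(z_0;\pi,\sigma)\ge0$.

*Proof.* The purpose is to find a vector on which $M$ cannot vanish. Let $\varphi\in C_c^\infty(N')$, $v\in\pi\otimes\sigma$, and let $f^{(z)}\in\pi\nu^z\times\sigma$ be supported on the open cell $Pw^{-1}N'$ with $f^{(z)}(w^{-1}n)=\varphi(n)v$. We check that it is a combination of flat sections with entire coefficients. If $k=p'w^{-1}n\in K$ with $p'\in P$ and $n\in\mathrm{supp}\,\varphi$, then $p'=kn^{-1}w$ lies in a compact set. So $|\det|$ of the first block of $p'$ takes finitely many values $q^{-r}$, each on an open and closed subset of $K$ that is left $(K\cap P)$-invariant. Hence $f^{(z)}|_K=\sum_rq^{-rz}f_r$, a finite sum with $f_r$ flat. Moreover $(M_{\pi,\sigma}(z)f^{(z)})(1)=\int\varphi\cdot v$ for $\mathrm{Re}\,z\gg0$, hence for all $z$ by continuation. This is constant in $z$, and nonzero for suitable $\varphi,v$. If $p<0$, all $M_{\pi,\sigma}(z)f_r$ would vanish at $z_0$, and so would this value: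 a contradiction. $\square$

**Lemma 3.**
(a) If $\pi'$ is a nonzero subquotient of $\pi$, then $p(z_0;\pi',\sigma)\le p(z_0;\pi,\sigma)$, and similarly in $\sigma$.
(b) One has
$$M_{\pi_1\times\pi_2,\sigma}(z)=(M_{\pi_1,\sigma}(z)\times\mathrm{id})(\mathrm{id}\times M_{\pi_2,\sigma}(z)),\qquad M_{\pi,\sigma_1\times\sigma_2}(z)=(\mathrm{id}\times M_{\pi,\sigma_2}(z))(M_{\pi,\sigma_1}(z)\times\mathrm{id}).$$
(c) If $\pi$ is a subquotient of $\pi_1\times\dots\times\pi_k$, then $p(z_0;\pi,\sigma)\le\sum_lp(z_0;\pi_l,\sigma)$, and similarly for $\sigma$.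

*Proof.* (a) The integral is functorial in the inducing data, so $M$ restricts to subrepresentations and descends to quotients; flat sections of quotients lift to flat sections. So holomorphy of $(z-z_0)^pM_{\pi,\sigma}(z)$ passes to $\pi'$. (b) This is Fubini where everything converges, and it continues: to move $\pi_1\times\pi_2$ past $\sigma$, first move $\pi_2$, then $\pi_1$. (c) An operator $\mathrm{id}\times M(z)$ or $M(z)\times\mathrm{id}$ acts on a flat section by applying $M(z)$ to the values, of which there are finitely many up to the action of $K$; so its pole order is at most that of $M(z)$. Combine with (b) and (a). $\square$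

**Lemma 4.** $p(z_0;\tau,\tau)=1$ if $z_0\in\Lambda$, and $p(z_0;\tau,\tau)=0$ otherwise.

*Proof.* **Step 1: no pole outside $\Lambda$.** Suppose $z_0\notin\Lambda$ and $p\ge1$, with leading term $R$. By Frobenius reciprocity $R$ corresponds to a nonzero map $r_P(\tau\nu^{z_0}\times\tau)\to\tau\otimes\tau\nu^{z_0}$ on the Jacquet module, induced by $f\mapsto(Rf)(1)$. By the geometric lemma and cuspidality, only the open and the closed double coset contribute to $r_P(\tau\nu^{z_0}\times\tau)$. It has a subrepresentation $\tau\otimes\tau\nu^{z_0}$, coming from functions supported on the open coset, with quotient $\tau\nu^{z_0}\otimes\tau$. The functions supported on the open coset are spanned by the values at $z_0$ of the sections $f^{(z)}$ of Lemma 2. For those, $(M_{\tau,\tau}(z)f^{(z)})(1)$ is constant in $z$, so $(Rf^{(z_0)})(1)=\lim_{z\to z_0}(z-z_0)^p(M_{\tau,\tau}(z)f^{(z)})(1)=0$, since $p\ge1$. So our map kills the subrepresentation and gives a nonzero map $\tau\nu^{z_0}\otimes\tau\to\tau\otimes\tau\nu^{z_0}$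 of irreducible representations. Then $\tau\nu^{z_0}\cong\tau$, a contradiction. So $p\le0$, and $p=0$ by Lemma 2.

**Step 2: the order on $\Lambda$.** If $z_0\in\Lambda$, then $p(z_0;\tau,\tau)=p(0;\tau\nu^{z_0},\tau)=p(0;\tau,\tau)$, so take $z_0=0$. By (F1), $\tau\times\tau$ is irreducible. The leading terms at $0$ of $M_{\tau,\tau}(z)$ and $M_{\tau,\tau}(-z)$ are therefore isomorphisms, and their composition is nonzero. So $j$ has a pole of order exactly $2p$ at $0$. By (F0) this order is $2$. $\square$

**Lemma 5 (naive bound).** If $\pi,\sigma$ are subquotients of $\times_{x\in X}\tau\nu^x$ and $\times_{y\in Y}\tau\nu^y$ ($X,Y$ finite multisets), then $p(z_0;\pi,\sigma)\le\#\{(x,y)\in X\times Y:z_0+x-y\in\Lambda\}$.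

*Proof.* Lemma 3(c), formula (2) and Lemma 4. $\square$

This is the first approach one tries for an upper bound, and Section 2 shows where it stops: there $X=\{\frac12,-\frac12\}$, $Y=\{0\}$, and the bound allows a pole at $z=-\frac12$ that is absent. We shall have to detect such cancellations.

**Reduction to real $z_0$.** Let $\pi=\rho_c(\tau_a)$, $\sigma=\rho_d(\tau_b)$. For $\lambda\in\Lambda$ we have $\pi\nu^\lambda\cong\pi$, so $p(z_0+\lambda;\pi,\sigma)=p(z_0;\pi,\sigma)$ by (2); also $P$ is $\Lambda$-periodic. If $z_0\notin\mathbb R+\Lambda$, then $P(z_0)=0$, and $p(z_0;\pi,\sigma)=0$ by Lemmas 2 and 5, because the exponents $x,y$ are real. So **through Section 9 all arguments $z$ are real**. Since $\Lambda\cap\mathbb R=\{0\}$,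
$$P(z)=\#\{(i,j)\in I\times J:j-i=z\},\qquad\text{and we put}\qquad D(z)=\#\{(i,j)\in I\times J:i+j+1=-z\}.$$
Both are unchanged under $(a,c)\leftrightarrow(b,d)$. Write $p(z;a,c;b,d)=p(z;\rho_c(\tau_a),\rho_d(\tau_b))$. Theorem 1 becomes the statement $p(z;a,c;b,d)=P(z;a,c;b,d)$.

## 6. Going back and forth: the composite scalar

Composing the operator with the one in the opposite direction gives information from below: a pole of the composite forces poles of the factors.

**Lemma 6.** Let $\Pi=\tau\nu^{x_1}\times\dots\times\tau\nu^{x_k}$, $\Sigma=\tau\nu^{y_1}\times\dots\times\tau\nu^{y_l}$, and let $\pi,\sigma$ be nonzero subquotients of $\Pi,\Sigma$. Then $M_{\sigma,\pi}(-z)M_{\pi,\sigma}(z)=\prod_{r,t}j(z+x_r-y_t)\cdot\mathrm{id}$.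

*Proof.* By functoriality it suffices to treat $\pi=\Pi$, $\sigma=\Sigma$; we use induction on $k+l$. For $k=l=1$ this is (F0) with the twisting rule. If $\Pi=\Pi_1\times\Pi_2$, Lemma 3(b) writes the composite as
$$(\mathrm{id}\times M_{\Sigma,\Pi_2}(-z))\,(M_{\Sigma,\Pi_1}(-z)\times\mathrm{id})\,(M_{\Pi_1,\Sigma}(z)\times\mathrm{id})\,(\mathrm{id}\times M_{\Pi_2,\Sigma}(z)).$$
The two middle factors compose to the scalar for $(\Pi_1,\Sigma)$; then the outer two compose to the scalar for $(\Pi_2,\Sigma)$. If $\Sigma=\Sigma_1\times\Sigma_2$, the composite is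
$$(M_{\Sigma_1,\Pi}(-z)\times\mathrm{id})(\mathrm{id}\times M_{\Sigma_2,\Pi}(-z))(\mathrm{id}\times M_{\Pi,\Sigma_2}(z))(M_{\Pi,\Sigma_1}(z)\times\mathrm{id}),$$
and the same argument applies. $\square$

**Lemma 7.** For real $z$, the composite scalar for $(\rho_c(\tau_a),\rho_d(\tau_b))$ has pole order $e(z)=P(z)+P(-z)-D(z)-D(-z)$ at $z$ (a negative value means a zero). Hence
$$P(z)+P(-z)-D(z)-D(-z)\ \le\ p(z;a,c;b,d)+p(-z;b,d;a,c).\tag{3}$$

*Proof.* The pole order of a composite is at most the sum of the pole orders, so (3) follows from the formula for $e(z)$. By Lemma 6 the scalar is $\prod_{x\in X,y\in Y}j(z+x-y)$ with multisets $X=\{\alpha+\gamma:\alpha\in A_a,\gamma\in A_c\}$ and $Y=\{\beta+\delta:\beta\in A_b,\delta\in A_d\}$. By (F0), at real points $j$ has a double pole at $0$, simple zeros at $\pm1$, and no other zeros or poles. Let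
$$[k]=\sum_{\alpha\in A_k}t^\alpha=\frac{t^{k/2}-t^{-k/2}}{t^{1/2}-t^{-1/2}} .$$
Since $Y=-Y$, $\sum_{x,y}t^{x-y}=[a][b][c][d]$. A pair $(x,y)$ contributes $2$ to $e(z)$ if $x-y=-z$, and $-1$ if $x-y\pm1=-z$. So $e(z)$ is the coefficient of $t^{-z}$ in
$$(2-t-t^{-1})[a][b][c][d]=-(t^{1/2}-t^{-1/2})^2[a][b][c][d].$$
Now $[a][b]=\sum_{i\in I}[2i+1]$ (Clebsch–Gordan). Indeed for $a\ge b$, using $A_b=-A_b$,
$$(t^{a/2}-t^{-a/2})\sum_{\beta\in A_b}t^\beta=\sum_{\beta\in A_b}\big(t^{a/2+\beta}-t^{-a/2-\beta}\big),$$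
so $[a][b]=\sum_\beta[a+2\beta]$, and $a+2\beta=2i+1$ with $i=\frac{a-1}2+\beta$ running through $I$. Likewise $[c][d]=\sum_{j\in J}[2j+1]$. Hence the polynomial equals
$$-\sum_{i,j}(t^{i+\frac12}-t^{-i-\frac12})(t^{j+\frac12}-t^{-j-\frac12})=\sum_{i,j}\big(t^{i-j}+t^{j-i}-t^{i+j+1}-t^{-i-j-1}\big).$$
The coefficient of $t^{-z}$ is $P(z)+P(-z)-D(z)-D(-z)$. $\square$

Suppose the upper bound $p\le P$ were known. Where $D(z)=D(-z)=0$, (3) would force equality. Where a $D$-term is positive, the zeros of $j$ hide poles. The smallest instance with $a=b=1$, $c=d=2$ is $z=1$: here $I=\{0\}$, $J=\{0,1\}$, $P(1)=1$, $P(-1)=0$, $D(1)=0$, $D(-1)=1$. So (3) says only $0\le p(1;1,2;1,2)+p(-1;1,2;1,2)$, which Lemma 2 already gives. We return to this point in Section 9.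

## 7. One-step cancellations and rank-one rectangles

Here we explain the missing pole of Section 2 for every $\tau$. The mechanism is that the residue of one elementary factor is a scalar, and the other elementary factor kills the subrepresentation we restrict to.

**Lemma 8.** $p(\frac12;\tau,\tau_2)=p(\frac12;\tau_2,\tau)=p(-\frac12;\tau,\rho_2(\tau))=p(-\frac12;\rho_2(\tau),\tau)=0.$

*Proof.* Let $\varepsilon=\pm1$.

**Step 1: a kernel.** By Lemma 4, $M_{\tau,\tau}(z)$ is holomorphic and nonzero at $z=\pm\varepsilon$. By (F0), $M_{\tau,\tau}(-\varepsilon)M_{\tau,\tau}(\varepsilon)=j(\varepsilon)=0$. If $M_{\tau,\tau}(\varepsilon):\tau\nu^\varepsilon\times\tau\to\tau\times\tau\nu^\varepsilon$ were an isomorphism, $M_{\tau,\tau}(-\varepsilon)$ would be $0$. So it is not one. Since source and target have equal length, its kernel is nonzero, hence contains the unique irreducible subrepresentation of $\tau\nu^\varepsilon\times\tau$.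

**Step 2: a scalar residue.** By Lemma 4, (F1) and Schur's lemma, $\lim_{z\to0}zM_{\tau,\tau}(z)=c_0\,\mathrm{id}$ on $\tau\times\tau$, with $c_0\ne0$.

**Step 3: the two-element factor on the left.** Let $\theta\subset\tau\nu^\varepsilon\times\tau$ be the irreducible subrepresentation. Then $M_{\theta,\tau}(z)$ is the restriction of $(M_{\tau\nu^\varepsilon,\tau}(z)\times\mathrm{id})(\mathrm{id}\times M_{\tau,\tau}(z))$ to $\theta\nu^z\times\tau$, and
$$\lim_{z\to0}zM_{\theta,\tau}(z)=c_0\,(M_{\tau,\tau}(\varepsilon)\times\mathrm{id})|_{\theta\times\tau}=0$$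
by Step 1. By Lemma 5 the pole order at $0$ is at most $1$, so $p(0;\theta,\tau)\le0$. By (F2), $\theta=\tau_2\nu^{1/2}$ for $\varepsilon=1$, which gives $p(\frac12;\tau_2,\tau)\le0$; and $\theta=\rho_2(\tau)\nu^{-1/2}$ for $\varepsilon=-1$, which gives $p(-\frac12;\rho_2(\tau),\tau)\le0$.

**Step 4: the two-element factor on the right.** Let $\theta\subset\tau\times\tau\nu^\varepsilon$ be the irreducible subrepresentation. Then $\theta\nu^{-\varepsilon}$ is that of $\tau\nu^{-\varepsilon}\times\tau$. The operator $M_{\tau,\theta}(z)$ is the restriction of $(\mathrm{id}\times M_{\tau,\tau\nu^\varepsilon}(z))(M_{\tau,\tau}(z)\times\mathrm{id})$, and $M_{\tau,\tau\nu^\varepsilon}(0)$ is $M_{\tau,\tau}(-\varepsilon)$. So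
$$\lim_{z\to0}zM_{\tau,\theta}(z)=c_0\,(\mathrm{id}\times M_{\tau,\tau}(-\varepsilon))|_{\tau\times\theta}=0$$
by Step 1 for $-\varepsilon$. Again $p(0;\tau,\theta)\le0$. By (F2), $\theta=\rho_2(\tau)\nu^{1/2}$ for $\varepsilon=1$, so $p(-\frac12;\tau,\rho_2(\tau))\le0$; and $\theta=\tau_2\nu^{-1/2}$ for $\varepsilon=-1$, so $p(\frac12;\tau,\tau_2)\le0$. Lemma 2 turns the four inequalities into equalities. $\square$

**Lemma 9.** (U1) If $\min(a,b)=1$ and $A=\max(a,b)$, then $p(z;a,1;b,1)\le1$ for $z=-\frac{A-1}2$, and it is $0$ otherwise. (U2) If $\min(c,d)=1$ and $C=\max(c,d)$, then $p(z;1,c;1,d)\le1$ for $z=\frac{C-1}2$, and it is $0$ otherwise.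

*Proof.* In each case one factor is $\tau$ and the other belongs to a single segment. By Lemma 5, $p\le1$ always, and $p=0$ unless the cuspidal point meets the segment, say at the exponent $x_0$. Suppose the segment contains a certain neighbor $x_0'=x_0\pm1$. Cut the segment (column cut for $\tau_A$, row cut for $\rho_C(\tau)$) into at most three consecutive pieces, one of them $\{x_0,x_0'\}$. The other pieces do not contain $x_0$ and contribute $0$ by Lemma 5. So by Lemma 3(c) $p$ is at most the contribution of the two-element piece, which vanishes by Lemma 8 for the following choices.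

* $(\tau,\tau_b)$, $z=x_0\in A_b$, piece $\{x_0-1,x_0\}$, that is $\tau_2\nu^{x_0-1/2}$: its contribution is $p(\frac12;\tau,\tau_2)=0$. Only $x_0=-\frac{b-1}2$, $z=-\frac{b-1}2$ is left.
* $(\tau_a,\tau)$, $z=-x_0$, $x_0\in A_a$, piece $\{x_0,x_0+1\}$, that is $\tau_2\nu^{x_0+1/2}$: $p(\frac12;\tau_2,\tau)=0$. Only $x_0=\frac{a-1}2$, $z=-\frac{a-1}2$ is left.
* $(\tau,\rho_d(\tau))$, $z=x_0\in A_d$, piece $\{x_0,x_0+1\}$, that is $\rho_2(\tau)\nu^{x_0+1/2}$: $p(-\frac12;\tau,\rho_2(\tau))=0$. Only $z=x_0=\frac{d-1}2$ is left.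
* $(\rho_c(\tau),\tau)$, $z=-x_0$, $x_0\in A_c$, piece $\{x_0-1,x_0\}$, that is $\rho_2(\tau)\nu^{x_0-1/2}$: $p(-\frac12;\rho_2(\tau),\tau)=0$. Only $x_0=-\frac{c-1}2$, $z=\frac{c-1}2$ is left. $\square$

## 8. The upper bound: rows stop the poles on the right, columns on the left

Try $a=c=2$, $b=d=1$, so $I=J=\{\frac12\}$ and $P$ is $1$ at $z=0$ and $0$ elsewhere. The naive bound has $X=\{1,0,0,-1\}$, $Y=\{0\}$: it allows order $2$ at $z=0$ and order $1$ at $z=\pm1$. Cutting $\rho_2(\tau_2)$ into rows $\tau_2\nu^{\pm1/2}$ and using (U1) allows a simple pole only where $z\pm\frac12=-\frac12$, that is at $z\in\{0,-1\}$. Cutting into columns $\rho_2(\tau)\nu^{\pm1/2}$ and using (U2) allows one only where $z\pm\frac12=\frac12$, that is at $z\in\{0,1\}$. Neither cut is sharp alone, but both bounds hold, so only a simple pole at $z=0$ survives. This is the general argument.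

**Proposition 1.** $p(z;a,c;b,d)\le P(z;a,c;b,d)$ for all $a,b,c,d$ and all real $z$.

*Proof.* **Step 1: the case $\min(a,b)=\min(c,d)=1$.** Put $A=\max(a,b)$, $C=\max(c,d)$. Then $I=\{\frac{A-1}2\}$ and $J=\{\frac{C-1}2\}$, so $P(z)=1$ if $z=\frac{C-1}2-\frac{A-1}2$, and $P(z)=0$ otherwise.

*Rows.* Cut completely into rows a factor with $C$ rows. All the resulting pairs are of the form $(\tau_a\nu^\gamma,\tau_b)$ or $(\tau_a,\tau_b\nu^\gamma)$. By Lemma 3(c), (2), (U1) and $A_C=-A_C$, $p(z)\le\#\{\gamma\in A_C:z+\gamma=-\frac{A-1}2\}$. This is at most $1$. If $z>\frac{C-1}2-\frac{A-1}2$, it would need $\gamma<-\frac{C-1}2$, so it is $0$.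

*Columns.* Cut completely into columns a factor with $A$ columns. In the same way, by (U2) and $A_A=-A_A$, $p(z)\le\#\{\alpha\in A_A:z+\alpha=\frac{C-1}2\}$. If $z<\frac{C-1}2-\frac{A-1}2$, this would need $\alpha>\frac{A-1}2$, so it is $0$.

Together, $p(z)\le P(z)$.

**Step 2: reduction to $\min(c,d)=1$.** Cut the factor with fewer rows; the counts $P$ add up exactly. If $c\le d$, cut $\rho_c(\tau_a)$ into rows: $p(z;a,c;b,d)\le\sum_{\gamma\in A_c}p(z+\gamma;a,1;b,d)$. Since $J(1,d)=\{\frac{d-1}2\}$,
$$\sum_{\gamma\in A_c}P(z+\gamma;a,1;b,d)=\#\{(i,\gamma):(\tfrac{d-1}2-\gamma)-i=z\}=P(z;a,c;b,d),$$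
because $\{\frac{d-1}2-\gamma:\gamma\in A_c\}$ runs from $\frac{d-c}2$ to $\frac{c+d}2-1$ in steps of $1$, which is $J(c,d)$. If $d\le c$, cut $\rho_d(\tau_b)$: $p(z;a,c;b,d)\le\sum_{\delta\in A_d}p(z-\delta;a,c;b,1)$ and
$$\sum_{\delta\in A_d}P(z-\delta;a,c;b,1)=\#\{(i,\delta):(\tfrac{c-1}2+\delta)-i=z\}=P(z;a,c;b,d),$$
since $\{\frac{c-1}2+\delta:\delta\in A_d\}=J(c,d)$. So it suffices to prove the proposition when $\min(c,d)=1$.

**Step 3: reduction to $\min(a,b)=1$, keeping $c,d$.** Now cut the factor with fewer columns. If $a\le b$: $p(z;a,c;b,d)\le\sum_{\alpha\in A_a}p(z+\alpha;1,c;b,d)$ and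
$$\sum_{\alpha\in A_a}P(z+\alpha;1,c;b,d)=\#\{(\alpha,j):j-(\tfrac{b-1}2+\alpha)=z\}=P(z;a,c;b,d),$$
because $\{\frac{b-1}2+\alpha:\alpha\in A_a\}=I(a,b)$. If $b\le a$: $p(z;a,c;b,d)\le\sum_{\beta\in A_b}p(z-\beta;a,c;1,d)$ and
$$\sum_{\beta\in A_b}P(z-\beta;a,c;1,d)=\#\{(\beta,j):j-(\tfrac{a-1}2-\beta)=z\}=P(z;a,c;b,d),$$
because $\{\frac{a-1}2-\beta:\beta\in A_b\}=I(a,b)$. Step 1 finishes the proof. $\square$

## 9. The lower bound: enlarging the rectangle

Return to $a=b=1$, $c=d=2$, $z=1$, where (3) was silent. Proposition 1 gives $p(1;1,2;1,2)\le1$, and we want equality. Enlarge $\rho_2(\tau)$ to $\rho_3(\tau)$ and move to $z=\frac12$. There $J(3,2)=\{\frac12,\frac32\}$, $P(\frac12)=1$, $P(-\frac12)=0$, and $D(\pm\frac12)=0$. So (3) and Proposition 1 force $p(\frac12;1,3;1,2)=1$. But $\rho_3(\tau)$ is a quotient of $\rho_2(\tau)\nu^{1/2}\times\tau\nu^{-1}$, so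
$$1=p(\tfrac12;\rho_3(\tau),\rho_2(\tau))\le p(1;\rho_2(\tau),\rho_2(\tau))+p(-\tfrac12;\tau,\rho_2(\tau))=p(1;\rho_2(\tau),\rho_2(\tau))$$
by Lemma 8. The pole of the larger operator must come from the smaller one. Subadditivity, so far used for upper bounds, here gives a lower bound.

**Proposition 2.** $p(z;a,c;b,d)=P(z;a,c;b,d)$ for all $a,b,c,d$ and all real $z$.

*Proof.* **Step 1: $D(z)=D(-z)=0$.** Apply (3), and Proposition 1 for both orders of the pair:
$$P(z)+P(-z)\le p(z;a,c;b,d)+p(-z;b,d;a,c)\le P(z)+P(-z).$$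
Each summand in the middle is at most the corresponding one on the right, so both are equal to it.

If Step 1 does not apply, then $|z|=1+i+j$ for some $(i,j)\in I\times J$, so $|z|=1+\frac{|a-b|}2+\frac{|c-d|}2+t$ with an integer $t\ge0$. We treat the two signs.

**Step 2: $z=1+\frac{|a-b|}2+\frac{|c-d|}2+t$, $t\in\mathbb Z_{\ge0}$; add a row.** By Lemma 1, $\rho_{c+1}(\tau_a)$ is a quotient of $\rho_c(\tau_a)\nu^{1/2}\times\tau_a\nu^{-c/2}$. By Lemma 3(c), (2) and Proposition 1,
$$p(z-\tfrac12;a,c+1;b,d)\le p(z;a,c;b,d)+p(z-\tfrac{c+1}2;a,1;b,d)\le P(z;a,c;b,d)+P(z-\tfrac{c+1}2;a,1;b,d).\tag{4}$$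
*The right end equals $P(z-\frac12;a,c+1;b,d)$.* The first summand counts $(i,j)$ with $(j-\frac12)-i=z-\frac12$. The second counts $i$ with $\frac{d-1}2-i=z-\frac{c+1}2$, that is $\frac{c+d-1}2-i=z-\frac12$. So the sum counts pairs $(i,j')$ with $j'-i=z-\frac12$, $i\in I$, and
$$j'\in(J(c,d)-\tfrac12)\sqcup\{\tfrac{c+d-1}2\}=\{\tfrac{|c-d|-1}2,\dots,\tfrac{c+d-3}2,\tfrac{c+d-1}2\}.$$

* If $c<d$, then $|c-d|-1=|c+1-d|$, and this set is $J(c+1,d)$.
* If $c\ge d$, it is $J(c+1,d)\sqcup\{\frac{c-d-1}2\}$. The extra element contributes only if $i=\frac{c-d}2-z$ for some $i\in I$. This is impossible, since $z>\frac{|c-d|}2$ and $i\ge0$.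

*Consequence.* If the proposition holds for $(z-\frac12;a,c+1;b,d)$, the two ends of (4) are equal, so all inequalities in (4) are equalities. Since each summand in the middle is bounded by the corresponding summand on the right, $p(z;a,c;b,d)=P(z;a,c;b,d)$.

*Termination.* Under $(c,z)\mapsto(c+1,z-\frac12)$ the number $t=z-1-\frac{|a-b|}2-\frac{|c-d|}2$ is unchanged if $c<d$, and drops by $1$ if $c\ge d$. As long as $t\ge0$ the step is valid. After finitely many steps $c\ge d$, and then $t$ drops each time, so we reach $t=-1$, that is $z=\frac{|a-b|}2+\frac{|c-d|}2\ge0$. Every $i+j+1$ is at least $1+\frac{|a-b|}2+\frac{|c-d|}2$, so it equals neither $z$ nor $-z$: $D(\pm z)=0$, and Step 1 applies. Going back along the steps proves the proposition for the original data.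

**Step 3: $z=-1-\frac{|a-b|}2-\frac{|c-d|}2-t$, $t\in\mathbb Z_{\ge0}$; add a column.** By Lemma 1, $\rho_c(\tau_{a+1})\subset\rho_c(\tau)\nu^{a/2}\times\rho_c(\tau_a)\nu^{-1/2}$, so
$$p(z+\tfrac12;a+1,c;b,d)\le p(z;a,c;b,d)+p(z+\tfrac{a+1}2;1,c;b,d)\le P(z;a,c;b,d)+P(z+\tfrac{a+1}2;1,c;b,d).\tag{5}$$
The first summand on the right counts $(i,j)$ with $j-(i-\frac12)=z+\frac12$. The second counts $j$ with $j-\frac{b-1}2=z+\frac{a+1}2$, that is $j-\frac{a+b-1}2=z+\frac12$. So the sum counts pairs $(i',j)$ with $j-i'=z+\frac12$, $j\in J$, $i'\in(I(a,b)-\frac12)\sqcup\{\frac{a+b-1}2\}$. For $a<b$ this last set is $I(a+1,b)$. For $a\ge b$ it is $I(a+1,b)$ with one extra element $\frac{a-b-1}2$, which contributes only if $j=z+\frac{a-b}2$; this is impossible, since $j\ge0$ and $z<-\frac{|a-b|}2$. So the sum is $P(z+\frac12;a+1,c;b,d)$, and as in Step 2 the proposition for $(z+\frac12;a+1,c;b,d)$ implies it for $(z;a,c;b,d)$. The step $(a,z)\mapsto(a+1,z+\frac12)$ leaves $t=-z-1-\frac{|a-b|}2-\frac{|c-d|}2$ unchanged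 while $a<b$ and lowers it by $1$ when $a\ge b$. The iteration ends at $t=-1$, $z=-\frac{|a-b|}2-\frac{|c-d|}2$, where $D(\pm z)=0$ and Step 1 applies. $\square$

**Proof of Theorem 1.** The operator $M(s)$ is $M_{\rho_c(\tau_a),\rho_d(\tau_b)}(2s)$, so its pole order at $s_0$ is $p(2s_0;\rho_c(\tau_a),\rho_d(\tau_b))$. By Proposition 2 and the reduction in Section 5 this is $P(2s_0)$ for every $s_0\in\mathbb C$, which by (1) is the order of vanishing of $\mathcal S$ at $s_0$. So $\mathcal S(s)M(s)$ is holomorphic at $s_0$, and its value there is a nonzero multiple of the leading term of $M$, hence a nonzero intertwining operator $\pi_{s_0}\to\bar\pi_{s_0}$. $\blacksquare$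

## 10. Image, kernel and reducibility points: proof of Theorem 2

From here on arguments are complex again; extend $D$ by $D(z)=\#\{(i,j)\in I\times J:z+i+j+1\in\Lambda\}$.

**Proof of part 1.** *The order of vanishing of the composite.* By Lemma 6 the left side is a scalar, rational in $q^{-s}$, namely $\mathcal S(s)$ times the normalizing factor of the exchanged pair at $-s$ times $\prod_{x,y}j(2s+x-y)$. At $s_0$ with $2s_0=z$, the first two factors vanish to order $P(z)$ and $P(-z)$. If $z\in\mathbb R+\Lambda$, the product of $j$'s has pole order $P(z)+P(-z)-D(z)-D(-z)$: for real $z$ this is Lemma 7, and everything is $\Lambda$-periodic, since the zeros and poles of $j$ are invariant under $\Lambda$. So the scalar vanishes to order $D(z)+D(-z)$. If $z\notin\mathbb R+\Lambda$, all the $j$-factors are finite and nonzero, $P(\pm z)=0$ and $D(\pm z)=0$, so the same holds. The product in the statement is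
$$\prod_{i\in I,j\in J}L(2s+i+j+1)^{-1}L(-2s+i+j+1)^{-1},$$
an entire function which vanishes at $s_0$ to order $D(2s_0)+D(-2s_0)$. The quotient $u$ is therefore entire and nowhere zero. $\square$

For part 2 we need a statement about subrepresentations of triple products.

**Lemma 10.** (Cf. Lapid–Mínguez, Selecta Math. 22 (2016), §2; Kang–Kashiwara–Kim–Oh, Compositio 151 (2015), §3.) Let $\pi_1,\pi_2,\pi_3$ be smooth representations of $G_{n_1},G_{n_2},G_{n_3}$, and let $X\subset\pi_1\times\pi_2$, $Y\subset\pi_2\times\pi_3$ be subrepresentations with $\pi_1\times Y\subset X\times\pi_3$. Then there is a subrepresentation $\omega\subset\pi_2$ with $Y\subset\omega\times\pi_3$ and $\pi_1\times\omega\subset X$.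

*Proof.* **Step 1: construction of $\omega$.** Let $\omega$ be the span of all $(\mathrm{id}\otimes\ell)(f(1))$ with $f\in Y$ and $\ell\in\pi_3^*$, the full linear dual. For $g\in G_{n_2}$, $f(\mathrm{diag}(g,1))=|\det g|^{n_3/2}(\pi_2(g)\otimes1)f(1)$, and the left side is the value at $1$ of a translate of $f$, which is in $Y$. So $\omega$ is $G_{n_2}$-stable. Since all contractions of $f(1)$ lie in $\omega$, $f(1)\in\omega\otimes\pi_3$; and $f(g)=(gf)(1)\in\omega\otimes\pi_3$ as well. So $Y\subset\omega\times\pi_3$.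

**Step 2: elements of $X$.** Write $G=G_{n_1+n_2+n_3}$, $H=G_{n_1+n_2}$ embedded by $h\mapsto\mathrm{diag}(h,1)$, $P=P_{n_1,n_2+n_3}\subset G$ and $Q=P_{n_1,n_2}=H\cap P$. For $F\in\pi_1\times Y$ let $\hat F:G\to\pi_1\otimes Y$ be the corresponding function, and $\tilde F:G\to\pi_1\otimes\pi_2\otimes\pi_3$ be $\hat F$ followed by evaluation at $1$. Since $F\in X\times\pi_3$, and the modulus character of $P_{n_1+n_2,n_3}$ at $\mathrm{diag}(h,1)$ is $|\det h|^{n_3}$, for each $\ell\in\pi_3^*$
$$h\longmapsto|\det h|^{-n_3/2}(\mathrm{id}\otimes\mathrm{id}\otimes\ell)\,\tilde F(\mathrm{diag}(h,1))\quad\text{belongs to }X.\tag{6}$$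

**Step 3: there are enough restrictions.** Let $\kappa(p)=\delta_P^{1/2}(p)(\pi_1\otimes Y)(p)$ for $p\in P$. We claim that every smooth $\phi:H\to\pi_1\otimes Y$ with $\phi(qh)=\kappa(q)\phi(h)$ for $q\in Q$ is $\hat F|_H$ for some $F\in\pi_1\times Y$. The map $Q\backslash H\to P\backslash G$ is continuous and injective with compact source, so it is a homeomorphism onto a closed subset. Fix $h_0\in H$ and $v=\phi(h_0)$. Choose an open subgroup $U\subset P$ with $\kappa(u)v=v$ for $u\in U$; a compact open subgroup $L_0\subset G$ with $P\cap h_0L_0h_0^{-1}\subset U$; an open subgroup $L_H\subset H\cap L_0$ under which $\phi$ is right invariant; and a compact open subgroup $L\subset L_0$ so small that $H\cap Ph_0L\subset Qh_0L_H$. Put $\hat F_0(ph_0l)=\kappa(p)v$ for $p\in P$, $l\in L$, and $\hat F_0=0$ off $Ph_0L$. This is well defined, because $P\cap h_0Lh_0^{-1}\subset U$. If $h\in H\cap Ph_0L$, write $h=ph_0l=qh_0l'$ with $q\in Q$, $l'\in L_H$. Then $p^{-1}q=h_0l\,l'^{-1}h_0^{-1}\in P\cap h_0L_0h_0^{-1}\subset U$,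 so $\hat F_0(h)=\kappa(p)v=\kappa(q)v=\phi(h)$. Finitely many such sets $Ph_0L$ cover $H$. They are open and closed in $G$ and left $P$-invariant, so we may replace them by disjoint sets of the same kind, and the sum of the corresponding functions multiplied by the indicators restricts to $\phi$.

**Step 4: $\pi_1\times\omega\subset X$.** For $q\in Q$ with diagonal blocks $g_1,g_2$, $\delta_P^{1/2}(q)=|\det g_1|^{(n_2+n_3)/2}|\det g_2|^{-n_1/2}$. Multiplying by $|\det q|^{-n_3/2}$ gives $|\det g_1|^{n_2/2}|\det g_2|^{-n_1/2}\cdot|\det g_2|^{-n_3/2}$, that is, $\delta_Q^{1/2}(q)|\det g_2|^{-n_3/2}$. So by Step 3 the functions $h\mapsto|\det h|^{-n_3/2}\hat F(\mathrm{diag}(h,1))$ are exactly the elements of $\pi_1\times(Y|_{G_{n_2}}\nu^{-n_3/2})$. The map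
$$(Y|_{G_{n_2}}\nu^{-n_3/2})\otimes\pi_3^*\to\omega,\qquad f\otimes\ell\mapsto(\mathrm{id}\otimes\ell)f(1),$$
with $G_{n_2}$ acting trivially on $\pi_3^*$, is surjective, and it is $G_{n_2}$-equivariant by the formula in Step 1. By exactness of induction, every element of $\pi_1\times\omega$ is the image of an element of $\pi_1\times((Y|_{G_{n_2}}\nu^{-n_3/2})\otimes\pi_3^*)$. Such an element involves only a finite-dimensional subspace of $\pi_3^*$, because it is right invariant under an open subgroup and $Q\backslash H$ is compact. So every element of $\pi_1\times\omega$ is a finite sum of functions (6), hence lies in $X$. $\square$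

**Proof of part 2.** Let $\pi=\rho_c(\tau_a)\nu^{2s_0}$, $\sigma=\rho_d(\tau_b)$, and let $R:\pi\times\sigma\to\sigma\times\pi$ be the leading term of $M_{\pi,\sigma}(z)$ at $z=0$. By Theorem 1, $M^*(s_0)$ is $R$ up to a twist and a nonzero scalar. Speh representations are unitary (Bernstein, Tadić), so by (F1) $\pi\times\pi$ is irreducible, being a twist of a unitarily induced representation. By Schur's lemma the leading term of $M_{\pi,\pi}(z)$ at $0$ is a nonzero scalar.

*The image.* The aim is to show that $\mathrm{im}\,R$ lies in every nonzero subrepresentation $S\subset\sigma\times\pi$. By Lemma 3(b), $M_{\pi,\sigma\times\pi}(z)=(\mathrm{id}\times M_{\pi,\pi}(z))(M_{\pi,\sigma}(z)\times\mathrm{id})$. The product of the leading terms is a nonzero multiple of $R\times\mathrm{id}_\pi$, which is nonzero; so it is the leading term of $M_{\pi,\sigma\times\pi}(z)$ at $0$. Since $M_{\pi,\sigma\times\pi}(z)$ restricts to $M_{\pi,S}(z)$, this leading term maps $\pi\times S$ into $S\times\pi$. By exactness the preimage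 of $S\times\pi$ under $R\times\mathrm{id}_\pi$ is $R^{-1}(S)\times\pi$. So
$$\pi\times S\subset R^{-1}(S)\times\pi\quad\text{inside }\pi\times\sigma\times\pi .$$
Lemma 10 (with $X=R^{-1}(S)$, $Y=S$) gives $\omega\subset\sigma$ with $S\subset\omega\times\pi$ and $\pi\times\omega\subset R^{-1}(S)$. As $S\ne0$, $\omega\ne0$, so $\omega=\sigma$ by irreducibility. Hence $\pi\times\sigma=R^{-1}(S)$, that is $\mathrm{im}\,R\subset S$. Thus $\mathrm{im}\,R\neq0$ lies in every nonzero subrepresentation of $\sigma\times\pi$: it is irreducible, and it is the unique irreducible subrepresentation.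

*The kernel.* Let $Q\subset\pi\times\sigma$ be a subrepresentation with $R(Q)\ne0$. In the same way, the leading term at $0$ of $M_{\pi,\pi\times\sigma}(z)=(\mathrm{id}\times M_{\pi,\sigma}(z))(M_{\pi,\pi}(z)\times\mathrm{id})$ is a nonzero multiple of $\mathrm{id}_\pi\times R$, and it maps $\pi\times Q$ into $Q\times\pi$. So $\pi\times R(Q)\subset Q\times\pi$. Lemma 10 (with $X=Q$, $Y=R(Q)$) gives $\omega\subset\sigma$ with $R(Q)\subset\omega\times\pi$ and $\pi\times\omega\subset Q$. Again $\omega\ne0$, so $\omega=\sigma$ and $Q=\pi\times\sigma$. So every proper subrepresentation lies in $\ker R$, which is itself proper. $\square$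

**Proof of part 3.** Suppose $D(2s_0)=D(-2s_0)=0$. By part 1, $\widetilde M^*(-s_0)M^*(s_0)$ is a nonzero scalar, so $M^*(s_0)$ is injective. Since $\pi_{s_0}$ and $\bar\pi_{s_0}$ have equal length, it is an isomorphism. By part 2 its image $\bar\pi_{s_0}\cong\pi_{s_0}$ is irreducible.

Suppose $D(2s_0)+D(-2s_0)>0$. By part 1, $\widetilde M^*(-s_0)M^*(s_0)=0$, while both factors are nonzero by Theorem 1, applied to the pair and to the exchanged pair. So $M^*(s_0)$ is not an isomorphism. By equal lengths its kernel is nonzero, and it is proper because $M^*(s_0)\ne0$. Hence $\pi_{s_0}$ is reducible.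

So the first two conditions are both equivalent to $D(2s_0)=D(-2s_0)=0$, that is to $\pm2s_0\notin\{i+j+1:i\in I,\ j\in J\}+\Lambda$. As $i$ and $j$ run in steps of $1$ through $I$ and $J$, the sums $i+j+1$ run in steps of $1$ from $1+\frac{|a-b|+|c-d|}2$ to $\frac{a+b}2+\frac{c+d}2-1$, which is the displayed set. $\blacksquare$
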